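# Cohen–Macaulay modules of covariants for strongly critical characters

## 1. Destabilizing directions and a proper space over the nullcone

Everything is over $\mathbb C$. Let $G$ be a connected reductive group and $T\subset B\subset G$ a maximal torus and a Borel subgroup. Let $\Omega$ be the set of roots; the roots of $B$ are called positive, the simple ones are $\alpha_j$, and $\mathcal W$ is the Weyl group with simple reflections $s_j$. Let $Y(T)$ be the lattice of one-parameter subgroups, $\mathfrak a=Y(T)\otimes\mathbb R$, $r=\dim\mathfrak a$, and let $C=\{\lambda\in\mathfrak a:\langle\lambda,\alpha_j\rangle\ge 0\ \forall j\}$ be the closed dominant chamber. If $G$ is a torus there are no roots and $C=\mathfrak a$.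

Let $W$ be a rational representation of $G$ of dimension $d$, with $T$-weights $\gamma_1,\dots,\gamma_d$. Put $X=W^*$ and $R=S(W)=\mathbb C[X]$, graded by degree. A weight basis $x_1,\dots,x_d$ of $W$ gives coordinates on $X$, with $x_i$ of weight $\gamma_i$. The dual basis vectors $e_i\in X$ have weight $-\gamma_i$.

The nullcone $Z\subset X$ is the common zero set of the homogeneous invariants of positive degree. The Hilbert–Mumford criterion says that $x\in Z$ if and only if $\mu(t)x\to 0$ as $t\to 0$ for some one-parameter subgroup $\mu$ of $G$. Every $\mu$ has the form $g\lambda g^{-1}$ with $\lambda\in Y(T)\cap C$. For $\lambda\in\mathfrak a$ put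
$$X_\lambda=\mathrm{span}\{e_i:\ \langle\lambda,-\gamma_i\rangle>0\}.$$
For integral $\lambda$ this is the set of vectors contracted to $0$ by $\lambda(t)$. So $x\ne 0$ lies in $Z$ exactly when $g^{-1}x\in X_\lambda$ for some $g\in G$ and some nonzero integral $\lambda\in C$. The proof turns on a space that collects, for each $x\in Z$, all pairs $(g,\lambda)$ of this kind. Two corrections are needed. Different $g$ can give the same condition, so we pass to a quotient. And the condition $g^{-1}x\in X_\lambda$ is open in $\lambda$, so we replace it by a closed one to get a proper map.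

In this section we assume $r\ge 1$ and

(A) there is no $0\neq\lambda\in\mathfrak a$ with $\langle\lambda,\gamma_i\rangle\le 0$ for all $i$.

**Definition (cells).** Consider in $\mathfrak a$ the arrangement of the hyperplanes $\gamma_i^\perp$ (for $\gamma_i\ne0$) and $\rho^\perp$ ($\rho\in\Omega$). Its cells are the relatively open cones on which all these linear forms have constant sign. Let $\mathcal P$ be the set of cells $\sigma\ne\{0\}$ contained in $C$, ordered by $\tau\le\sigma\iff\tau\subset\bar\sigma$.

By (A) the $\gamma_i$ span $\mathfrak a^*$ (a nonzero $\lambda$ killing all of them would violate (A)), so every closed cell is a pointed cone. Cells are rational, so they contain integral points. Since the root hyperplanes are in the arrangement, $C$ is a union of cells. If $\tau<\sigma$, some form of the arrangement vanishes on $\tau$ and is nonzero on $\sigma$; its kernel contains the span of $\tau$ and misses $\sigma$.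

The space $X_\lambda$ depends only on the cell $\sigma\ni\lambda$; write $X_\sigma$. If $\tau\le\sigma$, a form positive on $\tau$ is positive on $\sigma$, so $X_\tau\subset X_\sigma$. For $\lambda\in C$ let $P_\lambda\supset B$ be the parabolic with roots $\{\rho:\langle\lambda,\rho\rangle\ge0\}$. It depends only on the cell (even only on the face of $C$ containing $\lambda$); write $P_\sigma$. If $\tau\le\sigma$ then $P_\sigma\subset P_\tau$, because $\langle\cdot,\rho\rangle\ge0$ passes to the closure. The parabolic $P_\lambda$ stabilizes $X_\lambda$: a root subgroup $U_\rho$ sends a vector of weight $\mu$ to a sum of vectors of weights $\mu+k\rho$, $k\ge0$, and $\langle\lambda,\mu+k\rho\rangle\ge\langle\lambda,\mu\rangle$ when $\langle\lambda,\rho\rangle\ge0$. Finally $P_\lambda=B\mathcal W_\lambda B$ with $\mathcal W_\lambda=\langle s_j:\langle\lambda,\alpha_j\rangle=0\rangle$.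

**Definition (triangulation of $\Delta$).** Fix a norm on $\mathfrak a$, and let $\Delta$ be the set of unit vectors of $C$, identified with the set of rays $(C\setminus0)/\mathbb R_{>0}$. Choose $b_\sigma\in\sigma$ for each $\sigma\in\mathcal P$. For a chain $c=(\sigma_0<\dots<\sigma_k)$ let $|c|^\circ$ (resp. $|c|$) be the set of rays through $\sum s_ib_{\sigma_i}$ with all $s_i>0$ (resp. all $s_i\ge0$, not all zero).

These simplices triangulate $\Delta$. The $b_{\sigma_i}$ of a chain are linearly independent, since $b_{\sigma_i}$ is not in the span of $\sigma_{i-1}$, which contains the earlier ones. Each $\lambda\in C\setminus0$ lies over exactly one $|c|^\circ$. Indeed, let $\lambda\in\sigma$. A positive combination for $c$ lies in the top cell $\sigma_k$, because $b_{\sigma_k}\in\sigma_k$ and the other terms are in $\bar\sigma_k$; so $\sigma_k=\sigma$. Since $\bar\sigma$ is pointed there is a largest $s>0$ with $\lambda-sb_\sigma\in\bar\sigma$. This $s$ is the only coefficient for which the remainder lies in $\bar\sigma\setminus\sigma$, as it must. The remainder is $0$ or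 lies in a cell $\tau<\sigma$, and we continue by induction.

So $|c|^\circ\subset\sigma_k$. For $\lambda\in|c|^\circ$ put $\beta(\lambda)=\sigma_0$. Then $P_\lambda=P_{\sigma_k}\subset P_{\sigma_0}$, hence $P_\lambda$ stabilizes $X_{\beta(\lambda)}$.

**Definition (the space $\Sigma$).** $\Sigma=(G/B\times\Delta)/\!\sim$, where $(gB,\lambda)\sim(g'B,\lambda')$ iff $\lambda=\lambda'$ and $gP_\lambda=g'P_\lambda$. Let $q$ be the quotient map. We use the classical topology.

The relation is closed: it is the finite union, over the faces $f$ of $C$ other than $\{0\}$, of the closed sets $(G/B\times_{G/P_f}G/B)\times(\bar f\cap\Delta)$. (For $f'\subset\bar f$ we have $P_f\subset P_{f'}$, so each of these sets lies in the relation.) Hence $\Sigma$ is compact Hausdorff, $q$ is closed, and the type map $[g,\lambda]\mapsto\lambda$ is continuous.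

**Definition (the space $A$).** $A=\{(x,[g,\lambda])\in X\times\Sigma:\ g^{-1}x\in X_{\beta(\lambda)}\}$, with $\mathrm{pr}:A\to X$. It is well defined because $P_\lambda$ stabilizes $X_{\beta(\lambda)}$.

The space $A$ is closed, so $\mathrm{pr}$ is proper. The preimage of $A$ in $X\times G/B\times\Delta$ is
$$\bigcup_c\{(x,gB,\lambda):\ \lambda\in|c|,\ g^{-1}x\in X_{\sigma_0(c)}\}.$$
To see this, let $\lambda\in|c|$ lie in the open simplex of a face $c'$ of $c$. Then $\sigma_0(c')\ge\sigma_0(c)$, so $X_{\sigma_0(c)}\subset X_{\sigma_0(c')}=X_{\beta(\lambda)}$, which gives one inclusion; the other is clear. The union is finite with closed members, and $\mathrm{id}\times q$ is a closed surjection, so $A$ is closed. The space $\Sigma$ is compact, so $\mathrm{pr}$ is proper.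

We also have $\mathrm{pr}(A)=Z$. If $x\in gX_\sigma$ with $\sigma\in\mathcal P$, an integral point of $\sigma$ contracts $g^{-1}x$, so $x\in Z$. Conversely, by Hilbert–Mumford each $x\in Z$ lies in some $gX_\sigma$, $\sigma\in\mathcal P$ (for $x=0$ take any $\sigma$), and then $(x,[g,b_\sigma])\in A$ since $\beta(b_\sigma)=\sigma$. Let $F'_x\subset\Sigma$ be the fibre over $x$; in particular $F'_0=\Sigma$.

**Example 1.** $G=\mathbb C^*$, weights $1,1,-1,-1$. Then $\Delta=\Sigma=\{+1,-1\}$, $Z=X_{1}\cup X_{-1}$ is a union of two planes meeting in $0$, and $A=X_1\sqcup X_{-1}$. The fibre over a nonzero point of $Z$ is one point, and over $0$ two points.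

**Example 2.** $G=SL_2$, $W=(\mathbb C^2)^n$. Then $C$ is a half-line, $\Delta$ is a point, $\Sigma=G/B=\mathbb P^1$. Viewing $X$ as the space of $n\times 2$ matrices, $Z$ consists of the matrices of rank $\le1$, and $A=G\times^BX_\lambda$. The fibre over a rank-one matrix is a point, and over $0$ it is $\mathbb P^1$.

**Example 3 (the effect of $\beta$).** $G=(\mathbb C^*)^2$, weights $\pm\varepsilon_1,\pm\varepsilon_2$. The cells are four rays and four open quadrants, and $\Delta$ is a circle triangulated with eight vertices. Let $x$ be a nonzero vector of weight $\varepsilon_1$. The set $\{\lambda\in\Delta:x\in X_\lambda\}=\{\lambda_1>0\}$ is an open half circle. The fibre $F'_x$ is the closed arc inside it between the vertices of the two quadrants with $\lambda_1>0$.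

In all three examples the fibres over $Z\setminus0$ have the cohomology of a point, and $H^*(F'_0)$ has exactly one extra class, in degree $\dim G-1$ (namely $0$, $2$, $1$). Sections 5 and 6 prove this in general. On the other hand, over $|c|^\circ$ the space $A$ will turn out to be $Y_c\times|c|^\circ$ with $Y_c=G\times^{P_{\sigma_k}}X_{\sigma_0}$ smooth. So $A$ expresses the constant sheaf $\mathbb C_Z$ through the smooth varieties $Y_c$, up to a skyscraper at $0$. We want this because the local cohomology of $R$ with support in $Z$ decides whether modules of covariants are Cohen–Macaulay.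

## 2. Modules of covariants and strongly critical characters

Let $U$ be an irreducible representation of $G$ with character $\chi$. The module of covariants of type $\chi$ is
$$R^G_\chi=(R\otimes U^*)^G\cong\mathrm{Hom}_G(U,R),$$
a finitely generated graded module over $R^G$. For a torus, $R^T_\chi=\{f\in R:\ t\cdot f=\chi(t)f\ \ \forall t\in T\}$. Let $\mathfrak m=R^G_+$.

**Cohen–Macaulay modules.** A finitely generated graded $R^G$-module $M\ne0$ is Cohen–Macaulay (CM) if $\mathfrak m$ contains an $M$-regular sequence of length $\dim M$. We count $M=0$ as CM. We use two textbook facts for $M\neq0$. First, $H^{\dim M}_{\mathfrak m}(M)\ne0$, and $M$ is CM if and only if $H^i_{\mathfrak m}(M)=0$ for $i<\dim M$. Second, if $\theta_1,\dots,\theta_n$ is a homogeneous system of parameters for $M$, then $M$ is CM if and only if it is free over $\mathbb C[\theta_1,\dots,\theta_n]$. In that case $\prod(1-t^{\deg\theta_i})$ times the Hilbert series of $M$ has nonnegative coefficients.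

**Definition.** A character $\chi$ of $T$ is strongly critical for $(T,W)$ if $\chi=\sum a_i\gamma_i$ with real numbers $-1<a_i\le0$. Let $\chi$ be an irreducible character of $G$ with $\chi|_T=\chi_1+\dots+\chi_l$. Then $\chi$ is strongly critical for $(G,W)$ if for all $S\subset\Omega$ and all $i$ the character $\chi_i-\sum_{\rho\in S}\rho$ is strongly critical for $(T,W)$.

For tori it is known (Stanley) that strongly critical $\chi$ have CM modules $R^T_\chi$. Conjecture 6.3 in https://www.mathunion.org/fileadmin/ICM/Proceedings/ICM1994.1/ICM1994.1.ocr.pdf asks for the same over $G$. We prove it.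

**Theorem 1 (Conjecture 6.3).** If $\chi$ is strongly critical for $(G,W)$, then $R^G_\chi$ is Cohen–Macaulay.

**Theorem 2.** Assume (A), $r\ge1$, and $\chi$ strongly critical for $(G,W)$. Then $H^i_{\mathfrak m}(R^G_\chi)=0$ for $i\ne d-\dim G$, and $H^{d-\dim G}_{\mathfrak m}(R^G_\chi)\cong\mathrm{Hom}_G(U,H^d_{\{0\}}(R))$ as graded $R^G$-modules.

By the first fact, under the hypotheses of Theorem 2 the module $R^G_\chi$ is either $0$ or CM of dimension $d-\dim G$.

**Example 4 (a torus, by hand).** $G=\mathbb C^*$ with weights $1,1,-1,-1$ on $x_1,x_2,y_1,y_2$. Sums $\sum a_i\gamma_i$ with $-1<a_i\le0$ fill the interval $(-2,2)$, so the strongly critical characters are $k=-1,0,1$. Here $R^G=\mathbb C[x_iy_j]$ is the ring of the cone of $2\times 2$ matrices of rank $\le1$, of dimension $3$, with parameters $x_1y_1,\ x_2y_2,\ x_1y_2+x_2y_1$: if these vanish, then $x_1y_2$ squares to $-(x_1y_2)(x_2y_1)=-(x_1y_1)(x_2y_2)=0$. For $k\ge0$ the module $R^G_k$ is the sum over $n\ge0$ of the forms of bidegree $(n+k,n)$. With $t$ marking $n$, its Hilbert series is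
$$\sum_{n\ge0}(n+1)(n+k+1)t^n=\frac{(1+t)+k(1-t)}{(1-t)^3}=\frac{(k+1)+(1-k)t}{(1-t)^3}.$$
For $k\ge2$ the numerator has a negative coefficient, so $R^G_k$ is not CM. By symmetry the same holds for $k\le-2$. For $k\in\{-1,0,1\}$ it is CM, as Section 3 shows.

**Example 5 ($SL_2$, by hand).** $G=SL_2$, $W=(\mathbb C^2)^n$, $U=S^k\mathbb C^2$. The $T$-weights of $W$ are $\pm1$, each $n$ times, and strongly critical for $(T,W)$ means lying in $(-n,n)$. The weights of $U$ are $k,k-2,\dots,-k$, and sums over subsets of $\Omega=\{2,-2\}$ are $0,\pm2$. So $\chi$ is strongly critical iff $k+2<n$.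

Take $n=3$. Then $k=0$ is strongly critical and $k=1$ is not. Write $v_1,v_2,v_3$ for the three vector variables, and $p_{ij}$ for the minor of $v_i,v_j$. By the first fundamental theorem $R^G=S:=\mathbb C[p_{12},p_{13},p_{23}]$. It has dimension $3$, so it is a polynomial ring, and the case $k=0$ is CM. For $k=1$ the covariants are the invariants of $v_1,v_2,v_3$ and one more vector $u$ that are linear in $u$. By the same theorem they are generated over $S$ by the three brackets $[v_i,u]$, that is, by $v_1,v_2,v_3$. A relation $\sum c_iv_i=0$ with $c_i\in S$ is proportional over $\mathrm{Frac}(S)$ to Cramer's relation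
$$p_{23}v_1-p_{13}v_2+p_{12}v_3=0 .$$
The $p_{ij}$ are coprime, so the factor lies in $S$. Hence $0\to S\to S^3\to R^G_\chi\to0$ is exact with the entries of the first map in $\mathfrak m$. So $R^G_\chi$ has dimension $3$ and is not free over the regular ring $S$; it is not CM.

The next lemma ties the question to $Z$.

**Lemma 3.** $H^i_{\mathfrak m}(R^G_\chi)\cong\mathrm{Hom}_G(U,H^i_Z(R))$ for all $i$, as graded $R^G$-modules.

**Proof.** Let $f_1,\dots,f_s$ be homogeneous generators of positive degree of the algebra $R^G$. Their zero set in $X$ is $Z$, so the Čech complex of $R$ on $f_1,\dots,f_s$, with terms the sums of the localizations $R_{f_{i_1}\cdots f_{i_p}}$, computes $H^*_Z(R)$. The $f_i$ are invariant, so $G$ acts rationally on this complex. The functor $(-\otimes U^*)^G$ is exact on rational $G$-modules, and $(R_f\otimes U^*)^G=((R\otimes U^*)^G)_f$ for invariant $f$. Applying it gives the Čech complex of $R^G_\chi$ on the $f_i$, which computes $H^*_{\mathfrak m}(R^G_\chi)$. $\square$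

## 3. Rank-one tori by Mayer–Vietoris, and the failure of restriction to $T$

**The rank-one torus.** Let $G=\mathbb C^*$ satisfy (A), so there are positive and negative weights. Write $X_\pm=X_{\pm1}$. Then $Z=X_+\cup X_-$ and $X_+\cap X_-=0$, and there is a $T$-equivariant Mayer–Vietoris sequence
$$\cdots\to H^i_{\{0\}}(R)\to H^i_{X_+}(R)\oplus H^i_{X_-}(R)\to H^i_Z(R)\to H^{i+1}_{\{0\}}(R)\to\cdots .$$
The subspace $X_+$ is cut out by the $x_j$ with $\gamma_j\ge0$. Its only local cohomology module is
$$\mathbb C[x_j:\gamma_j<0]\otimes\bigotimes_{\gamma_j\ge0}x_j^{-1}\mathbb C[x_j^{-1}],$$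
whose weights are all $\le-\sum_{\gamma_j>0}\gamma_j$. Symmetrically, the weights for $X_-$ are all $\ge\sum_{\gamma_j<0}|\gamma_j|$. A strongly critical $\chi$ lies strictly between these two bounds, so it occurs in neither module. Hence $H^i_Z(R)_\chi\cong H^{i+1}_{\{0\}}(R)_\chi$, which vanishes unless $i=d-1$. By Lemma 3 this is Theorem 2 for $\mathbb C^*$ (the gradings agree, since all maps are graded).

**Restriction to $T$.** For general $G$ a natural first attempt is to use tori only. If $u_+\in U$ is a highest weight vector, of weight $\chi_+$, then $\varphi\mapsto\varphi(u_+)$ embeds $R^G_\chi=\mathrm{Hom}_G(U,R)$ into $R^T_{\chi_+}$ as an $R^G$-module, and $R^T_{\chi_+}$ is CM over $R^T$ if $\chi_+$ is strongly critical for $(T,W)$. But CM does not pass to this submodule. In Example 5 with $n=3$, $k=1$, the weights $\pm1$ of $U$ lie in $(-3,3)$, so both $R^T_{\pm1}$ are CM over $R^T$; still $R^G_\chi$ is not CM. The attempt stops at Lemma 3: local cohomology over $R^G$ has support in the nullcone of $G$, here the $4$-dimensional variety of rank $\le1$ matrices, whereas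 the nullcone of $T$ is the union of two $3$-dimensional subspaces.

So we must handle $Z=\bigcup gX_\lambda$ itself. For one $\lambda$ there is the proper map $G\times^{P_\lambda}X_\lambda\to Z$, and working on it brings in the cohomology of $G/P_\lambda$ and of $P_\lambda$. That is where sums of roots enter, and it accounts for the shifts $-\sum_S\rho$ in the definition. In general many $\lambda$ are needed, and their contributions have to be assembled as in Mayer–Vietoris. The space $A$ does the assembling.

## 4. Reduction to condition (A)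

**Theorem 2 implies Theorem 1.** Let $\chi$ be strongly critical for $(G,W)$.

**Step 1: split off a central one-parameter subgroup.** The purpose is to remove the weights of $W$ that cannot contribute. Let $\mathfrak a_-=\{\lambda:\langle\lambda,\gamma_i\rangle\le0\ \forall i\}$, a rational polyhedral cone. It is $\mathcal W$-stable because the multiset of weights is. Sum the $\mathcal W$-orbit of a rational relatively interior point and clear denominators: this gives a $\mathcal W$-invariant $\lambda_0\in Y(T)$ in the relative interior of $\mathfrak a_-$. From $s_\rho\lambda_0=\lambda_0$ we get $\langle\lambda_0,\rho\rangle=0$ for every root, so $\lambda_0$ is central in $G$. Thus $W=W_0\oplus W_-$ as $G$-modules, where $\lambda_0$ has weight $0$ on $W_0$ and negative weights on $W_-$.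

As $\lambda_0$ is central, $c=\langle\lambda_0,\chi_i\rangle$ is independent of $i$. Writing $\chi_i=\sum a_j\gamma_j$ with $-1<a_j\le0$ gives $c=\sum a_j\langle\lambda_0,\gamma_j\rangle\ge0$. If $c>0$, then $R^G_\chi=0$, since $\lambda_0$ has only weights $\le0$ on $R$; we are done. Let $c=0$. The part of $R$ of $\lambda_0$-weight $0$ is $S(W_0)$, so $R^G_\chi=S(W_0)^G_\chi$ and $R^G=S(W_0)^G$. Every $\chi_i-\sum_S\rho$ pairs to $0$ with $\lambda_0$. If it equals $\sum a_j\gamma_j$ with $-1<a_j\le0$, then $\sum a_j\langle\lambda_0,\gamma_j\rangle=0$ is a sum of nonnegative terms, so $a_j=0$ whenever $\gamma_j$ is a weight of $W_-$. Hence $\chi$ is strongly critical for $(G,W_0)$.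

**Step 2: divide by a torus acting trivially.** Replace $W$ by $W_0$; the purpose now is to reach (A). Suppose $\lambda'\le0$ on all weights of $W_0$. For $N\gg0$ we have $\lambda'+N\lambda_0\in\mathfrak a_-$ (the original cone), because $\lambda_0<0$ on the weights of $W_-$. A weight of $W_0$ is $\le0$ on $\mathfrak a_-$ and vanishes at the relatively interior point $\lambda_0$, so it vanishes on all of $\mathfrak a_-$, hence at $\lambda'+N\lambda_0$, and hence at $\lambda'$. So for the new $W$ the cone $\{\lambda:\langle\lambda,\gamma_i\rangle\le0\ \forall i\}$ is the rational linear space $\mathfrak k=\{\lambda:\langle\lambda,\gamma_i\rangle=0\ \forall i\}$.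

For $\lambda\in\mathfrak k$, strong criticality gives $\langle\lambda,\chi_i-\sum_S\rho\rangle=0$ for all $i,S$. Taking $S=\emptyset$ and $S=\{\rho\}$, we see that $\lambda$ kills all $\chi_i$ and all roots. Let $T_1\subset T$ be the subtorus with $Y(T_1)\otimes\mathbb R=\mathfrak k$. It is central and acts trivially on $W$ and on $U$. Replace $G$ by $G/T_1$. Roots, weights and modules are unchanged, $\mathfrak a$ becomes $\mathfrak a/\mathfrak k$, so (A) holds, and $\chi$ is still strongly critical.

**Step 3: conclude.** If now $r=0$, then $G$ is trivial and $R^G_\chi=R$ is CM. Otherwise Theorem 2 applies. $\square$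

From now on (A) holds, $r\ge1$, and $\chi$ is strongly critical.

## 5. Schubert pieces of $\Sigma$ and its cohomology

Cohomology has complex coefficients. For a closed subset $K$ of a compact space $L$ there is the triangle $R\Gamma_c(L\setminus K)\to R\Gamma(L)\to R\Gamma(K)\to$, and $R\Gamma_c(L\setminus K)=R\Gamma(L,K)$.

We cut $\Sigma$ along Schubert cells. Fix $g_0\in G$ and put $S(w)=g_0BwB/B\cong\mathbb C^{\ell(w)}$. List $\mathcal W=\{w_1=1,w_2,\dots\}$ along a linear extension of the Bruhat order, so $S_k=\bigcup_{i\le k}S(w_i)$ is closed. Put $\Sigma_k=q(S_k\times\Delta)$, a closed subset, with $\Sigma_0=\emptyset$. Let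
$$J(w)=\{j:ws_j<w\}=\{j:w\alpha_j<0\},\qquad \Delta_J=\bigcup_{j\in J}\{\lambda\in\Delta:\langle\lambda,\alpha_j\rangle=0\}.$$

**Lemma 4.** $q$ restricts to a homeomorphism $S(w_k)\times(\Delta\setminus\Delta_{J(w_k)})\to\Sigma_k\setminus\Sigma_{k-1}$.

**Proof.** Put $w=w_k$ and let $gB\in S(w)$, $\lambda\in\Delta$.

If $\langle\lambda,\alpha_j\rangle=0$ for some $j\in J(w)$, then $s_j\in\mathcal W_\lambda$ and $BwB=B(ws_j)B\,s_jB$. So $g=g'p$ with $g'B\in S(ws_j)$ and $p\in Bs_jB\subset P_\lambda$. Then $(gB,\lambda)\sim(g'B,\lambda)$, and $ws_j<w$ comes earlier in the list, so $[g,\lambda]\in\Sigma_{k-1}$.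

If $\lambda\notin\Delta_{J(w)}$, then $ws_j>w$ for all $s_j\in\mathcal W_\lambda$, so $w$ is the minimal element of $w\mathcal W_\lambda$, lengths add, and $BwB\,BvB=BwvB$ for $v\in\mathcal W_\lambda$. An equivalent point is $(gpB,\lambda)$ with $p\in BvB$ for some $v\in\mathcal W_\lambda$, and it lies over $S(wv)$ with $wv\ge w$. So no equivalent point lies over $S_{k-1}$, i.e. $[g,\lambda]\notin\Sigma_{k-1}$. An equivalent point over $S_k$ has $wv=w$, so $v=1$, $p\in B$, and it equals $(gB,\lambda)$.

Therefore $S(w)\times(\Delta\setminus\Delta_{J(w)})$ is the full preimage of $\Sigma_k\setminus\Sigma_{k-1}$ in $S_k\times\Delta$, and $q$ is injective on it. The map $q:S_k\times\Delta\to\Sigma_k$ is closed, and so is its restriction to a full preimage. A closed continuous bijection is a homeomorphism. $\square$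

**Lemma 5 (retraction onto walls).** Let $J\ne\emptyset$ and $\eta\in\mathfrak a$ with $\langle\eta,\alpha_j\rangle<0$ for $j\in J$ and $>0$ for $j\notin J$. For $\lambda\in\Delta$ put $\lambda_t=(1-t)\lambda+t\eta$ and
$$t(\lambda)=\min_{j\in J}\frac{\langle\lambda,\alpha_j\rangle}{\langle\lambda,\alpha_j\rangle-\langle\eta,\alpha_j\rangle}\in[0,1).$$
Let $D\subset\Delta$ be such that for $\lambda\in D$ and $0\le t\le t(\lambda)$ we have $\lambda_t\ne0$ and $\lambda_t/|\lambda_t|\in D$. Then $D\cap\Delta_J$ is a strong deformation retract of $D$.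

**Proof.** The denominators are positive, so $t(\cdot)$ is continuous. For $j\in J$ the number $\langle\lambda_t,\alpha_j\rangle$ is $\ge0$ until $t$ reaches the $j$-th quotient, where it vanishes. For $j\notin J$ it is $\ge0$ throughout. So $\lambda_t\in C$ for $0\le t\le t(\lambda)$, the end point lies on a wall $\alpha_j=0$ with $j\in J$, and $t(\lambda)=0$ iff $\lambda\in\Delta_J$. The retraction is $(\lambda,s)\mapsto\lambda_{s\,t(\lambda)}$, normalized. $\square$

**Lemma 6.** The cone of $\mathbb C\to R\Gamma(\Sigma,\mathbb C)$ is $\mathbb C[-(\dim G-1)]$.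

**Proof.** If $G$ is a torus, then $\Sigma=\Delta=S^{r-1}$ and $\dim G=r$. Otherwise take $g_0=1$. By Lemma 4 and Künneth,
$$R\Gamma_c(\Sigma_k\setminus\Sigma_{k-1})=R\Gamma_c(\mathbb C^{\ell(w_k)})\otimes R\Gamma(\Delta,\Delta_{J(w_k)}).$$

*The piece $w=1$.* Here $\Sigma_1\cong\Delta$. Let $\xi$ be interior to $C$. As $G$ is not a torus, $-\xi\notin C$, so segments from points of $C\setminus0$ to $\xi$ avoid $0$; normalizing them contracts $\Delta$ to $\xi$. So $R\Gamma(\Sigma_1)=\mathbb C$.

*The pieces $w\ne1,w_0$*, where $w_0$ is the longest element. Then $J=J(w)$ is nonempty and proper. The simple roots are linearly independent, so there is $\eta$ as in Lemma 5. For $j\notin J$ and $t>0$ (with $t\le t(\lambda)<1$) we have $\langle\lambda_t,\alpha_j\rangle>0$, so the paths avoid $0$, and Lemma 5 applies with $D=\Delta$. Hence $R\Gamma(\Delta,\Delta_J)=0$, and these pieces contribute $0$.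

*The piece $w=w_0$.* Here $J$ is everything and $\Delta\setminus\Delta_J=\mathrm{int}(C)/\mathbb R_{>0}$. The form $\sum\alpha_j$ is positive on $\mathrm{int}(C)$, so this quotient is homeomorphic to the slice $\mathrm{int}(C)\cap\{\sum\alpha_j=1\}$, a nonempty open convex subset of an $(r-1)$-dimensional affine space. With $N=\ell(w_0)$ the number of positive roots, the contribution is $\mathbb C[-2N]\otimes\mathbb C[-(r-1)]=\mathbb C[-(\dim G-1)]$.

The element $w_0$ is the Bruhat maximum, hence last in the list; let $K$ be the last of the closed sets $\Sigma_k$ before it. Then $R\Gamma(K)=R\Gamma(\Sigma_1)=\mathbb C$, and there is a triangle $\mathbb C[-(\dim G-1)]\to R\Gamma(\Sigma)\to\mathbb C\to$ in which the composite $\mathbb C\to R\Gamma(\Sigma)\to R\Gamma(K)=\mathbb C$ is an isomorphism. So the triangle splits, and the cone is as claimed. $\square$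

## 6. The fibres of $A$ over $Z\setminus0$

**Lemma 7.** For $x\in Z\setminus0$ the map $\mathbb C\to R\Gamma(F'_x,\mathbb C)$ is an isomorphism.

**Proof.** For $g\in G$ put
$$F_g=\{\lambda\in\Delta:g^{-1}x\in X_\lambda\},\quad F'_g=\{\lambda\in\Delta:g^{-1}x\in X_{\beta(\lambda)}\},\quad O_g=\{\sigma\in\mathcal P:g^{-1}x\in X_\sigma\}.$$
These depend only on $gB$. Since $X_\tau\subset X_\sigma$ for $\tau\le\sigma$, the set $O_g$ is upward closed.

**Step 1: compare the closed condition with the open one.** We show that $F_g$ deformation retracts onto $F'_g$, compatibly with walls. Let $\lambda\in|c|^\circ$, $c=(\sigma_0<\dots<\sigma_k)$. Then $\lambda\in F'_g$ iff $\sigma_0\in O_g$ iff all vertices of $c$ lie in $O_g$, and $\lambda\in F_g$ iff $\sigma_k\in O_g$ iff some vertex of $c$ lies in $O_g$. So $F'_g$ is the full subcomplex on the vertices $b_\sigma$, $\sigma\in O_g$, and $F_g$ is the complement of the full subcomplex on the other vertices. Shrink linearly to $0$ the barycentric coordinates at the $b_\sigma$ with $\sigma\notin O_g$ and rescale. On $F_g$ some coordinate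 at a vertex of $O_g$ is positive, so this is defined and continuous; it fixes $F'_g$, stays in $F_g$, and ends in $F'_g$. Points move inside closed simplices of the triangulation, and each $\Delta_J$ is a subcomplex, since each wall $\{\alpha_j=0\}\cap C$ is a union of closed cells. So the same homotopy retracts $F_g\cap\Delta_J$ onto $F'_g\cap\Delta_J$.

**Step 2: choose the base point of the Schubert decomposition.** By Hilbert–Mumford there is $g_0$ with $F_{g_0}\ne\emptyset$. The set $F_{g_0}$ is given by strict linear inequalities, so it is open in $\Delta$ and contains some $\xi$ in the interior of $C$. Use this $g_0$ in Section 5.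

**Step 3: convexity.** We find the direction in which $F_g$ can be pushed. Let $gB\in S(w)$, and write $gB=h\dot wB$ with $h\in g_0B$; take $g=h\dot w$. If $\lambda\in F_g$, then $h^{-1}x\in\dot wX_\lambda=X_{w\lambda}$. Also $h^{-1}x\in X_\xi$, because $g_0^{-1}x\in X_\xi$ and $X_\xi$ is $B$-stable. So every weight occurring in $h^{-1}x\neq0$ is positive on $w\lambda$ and on $\xi$, hence on
$$(1-t)w\lambda+t\xi=w\lambda_t,\qquad\lambda_t=(1-t)\lambda+t\eta,\quad\eta=w^{-1}\xi,\qquad 0\le t\le1 .$$
Since at least one weight occurs, $\lambda_t\ne0$; and whenever $\lambda_t\in C$, its normalization lies in $F_g$. Moreover $\langle\eta,\alpha_j\rangle=\langle\xi,w\alpha_j\rangle$ is negative for $j\in J(w)$ and positive for $j\notin J(w)$.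

**Step 4: all cells except $w=1$ contribute nothing.** Let $w=w_k\ne1$, so $J=J(w)\ne\emptyset$. By Step 3, Lemma 5 applies to $D=F_g$, so $F_g\cap\Delta_J\hookrightarrow F_g$ is a homotopy equivalence. By Step 1, so is $F'_g\cap\Delta_J\hookrightarrow F'_g$. Hence $R\Gamma_c(F'_g\setminus\Delta_J)=R\Gamma(F'_g,F'_g\cap\Delta_J)=0$. By Lemma 4, $F'_x\cap(\Sigma_k\setminus\Sigma_{k-1})$ is identified with $\{(gB,\lambda):gB\in S(w),\ \lambda\in F'_g\setminus\Delta_J\}$, and its projection to $S(w)$ has fibres $F'_g\setminus\Delta_J$. By base change for direct images with compact supports, this direct image of $\mathbb C$ has zero stalks. So $R\Gamma_c(F'_x\cap(\Sigma_k\setminus\Sigma_{k-1}))=0$ for $k\ge2$.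

**Step 5: the cell $w=1$.** By Step 4 and the triangles for $F'_x\cap\Sigma_{k-1}\subset F'_x\cap\Sigma_k$, restriction gives $R\Gamma(F'_x)=R\Gamma(F'_x\cap\Sigma_1)=R\Gamma(F'_{g_0})$, and $F'_{g_0}\simeq F_{g_0}$ by Step 1. In Step 3 with $w=1$, $g=h=g_0$ we have $\eta=\xi$, $\lambda_t\in C$ for all $t\in[0,1]$, and so $F_{g_0}$ contracts to $\xi$. Hence $R\Gamma(F'_x)=\mathbb C$. $\square$

## 7. A triangle of constructible sheaves on the nullcone

For a chain $c=(\sigma_0<\dots<\sigma_k)$ let $Y_c=G\times^{P_{\sigma_k}}X_{\sigma_0}$. Via $[g,v]\mapsto(gP_{\sigma_k},gv)$ it is the smooth closed subvariety $\{(gP_{\sigma_k},x):g^{-1}x\in X_{\sigma_0}\}$ of $G/P_{\sigma_k}\times X$. Let $p_c:Y_c\to X$ be the resulting proper map. Let $\mathcal T\subset D^b_c(X)$ be the full triangulated subcategory generated by the $Rp_{c*}\mathbb C_{Y_c}$, where $D^b_c(X)$ is the category of complexes with algebraically constructible cohomology.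

**Proposition 8.** There is a triangle
$$\mathbb C_Z\to K\to\mathbb C_{\{0\}}[1-\dim G]\to\qquad\text{with }K\in\mathcal T. \tag{1}$$

**Proof.** **Step 1: the triangle.** Take $K=R\mathrm{pr}_*\mathbb C_A$. Since $\mathrm{pr}(A)=Z$, there is a natural map $\mathbb C_Z\to K$. By proper base change its cone has stalk at $x\in Z$ equal to the cone of $\mathbb C\to R\Gamma(F'_x)$. This is $0$ for $x\ne0$ by Lemma 7, and $\mathbb C[1-\dim G]$ for $x=0$ by Lemma 6. So the cone is $\mathbb C_{\{0\}}[1-\dim G]$.

**Step 2: the pieces of $A$.** To see $K\in\mathcal T$, let $A_c\subset A$ be the part over $|c|^\circ$; we show $A_c\cong Y_c\times|c|^\circ$ over $X$. Put $P=P_{\sigma_k}$ and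
$$\tilde A_c=\{(x,gB,\lambda):\lambda\in|c|^\circ,\ g^{-1}x\in X_{\sigma_0}\}.$$
This is the full preimage of $A_c$ under $\mathrm{id}\times q$, so $\tilde A_c\to A_c$ is a proper surjection. The map $gB\mapsto gP$ gives another proper surjection $\tilde A_c\to Y_c\times|c|^\circ$. Both have the same fibres, because $P_\lambda=P$ for all $\lambda\in|c|^\circ\subset\sigma_k$. Proper surjections of locally compact Hausdorff spaces are quotient maps, so $A_c\cong Y_c\times|c|^\circ$. As $|c|^\circ\cong\mathbb R^k$, the direct image with compact supports of the constant sheaf along $Y_c\times|c|^\circ\to Y_c$ is $\mathbb C_{Y_c}[-k]$. So the direct image with compact supports of $\mathbb C_{A_c}$ on $X$ is $Rp_{c*}\mathbb C_{Y_c}[-k]$.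

**Step 3: assemble.** Let $A_{\le k}\subset A$ be the closed part over the $k$-skeleton of $\Delta$. Then $A_{\le k}\setminus A_{\le k-1}$ is the disjoint union of the $A_c$ over chains $c$ with $k+1$ members, each open in $A_{\le k}$. The triangles
$$\bigoplus_cRp_{c*}\mathbb C_{Y_c}[-k]\to R\mathrm{pr}_*\mathbb C_{A_{\le k}}\to R\mathrm{pr}_*\mathbb C_{A_{\le k-1}}\to$$
in the derived category of sheaves on $X$ show by induction on $k$ that all $R\mathrm{pr}_*\mathbb C_{A_{\le k}}$ are algebraically constructible and lie in $\mathcal T$. For $k=\dim\Delta$ this is $K$. $\square$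

**Dualizing.** Local cohomology is governed by $i^!$, where $i:Z\to X$ is the inclusion, so we apply Verdier duality $\mathbb D$. We have $\mathbb D(\mathbb C_Z)=i_*i^!\mathbb C_X[2d]$ and $\mathbb D(\mathbb C_{\{0\}})=\mathbb C_{\{0\}}$. Since $p_c$ is proper and $Y_c$ smooth, $\mathbb D Rp_{c*}\mathbb C_{Y_c}=Rp_{c*}\mathbb C_{Y_c}[2\dim Y_c]$, so $\mathbb D\mathcal T=\mathcal T$. Applying $\mathbb D$ and $[-d]$ to (1) gives $\mathbb C_{\{0\}}[\dim G-1-d]\to\mathbb DK[-d]\to i_*i^!\mathbb C_X[d]\to$, and rotating,
$$Q\to i_*i^!\mathbb C_X[d]\to\mathbb C_{\{0\}}[\dim G-d]\to,\qquad Q=\mathbb DK[-d]\in\mathcal T. \tag{2}$$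

## 8. From sheaves to $D$-modules

We need (2) on the level of modules over $D(X)$, the ring of differential operators, because $H^i_Z(R)$ lives there. The de Rham functor $DR$, normalized by $DR(\mathcal O_X)=\mathbb C_X[d]$, is an equivalence from the derived category of complexes of $D_X$-modules with bounded regular holonomic cohomology to $D^b_c(X)$, commuting with direct images (Riemann–Hilbert; Hotta–Takeuchi–Tanisaki, *D-Modules, Perverse Sheaves, and Representation Theory*, Thms 7.1.1, 7.2.2). Let $j:X\setminus Z\to X$ be the open inclusion. Comparing $R\Gamma_Z\mathcal O_X\to\mathcal O_X\to j_+\mathcal O_{X\setminus Z}\to$ with $i_*i^!\to\mathrm{id}\to Rj_*j^*\to$ gives $DR(R\Gamma_Z\mathcal O_X)=i_*i^!\mathbb C_X[d]$. In the same way $DR(R\Gamma_{\{0\}}\mathcal O_X)=\mathbb C_{\{0\}}[-2d][d]=\mathbb C_{\{0\}}[-d]$. Finally $DR(p_{c+}\mathcal O_{Y_c})=Rp_{c*}\mathbb C_{Y_c}[\dim Y_c]$. So (2) comes from a triangle of complexes of $D_X$-modules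
$$\mathcal Q\to R\Gamma_Z(\mathcal O_X)\to R\Gamma_{\{0\}}(\mathcal O_X)[\dim G]\to \tag{3}$$
with $\mathcal Q$ in the triangulated subcategory generated by the $p_{c+}\mathcal O_{Y_c}$. For $G=\mathbb C^*$ such a triangle is Mayer–Vietoris, with $R\Gamma_{X_+}\mathcal O_X\oplus R\Gamma_{X_-}\mathcal O_X$ in the place of $\mathcal Q$.

As $X$ is affine, we work with $D(X)$-modules. The $G$-action gives a Lie algebra map $\mathfrak g\to D(X)$, $\xi\mapsto\xi_X$, where $\xi_X$ is the derivation of $R$ that is the derivative of the $G$-action on $R$. Thus every $D(X)$-module is a $\mathfrak g$-module and every $D(X)$-linear map is $\mathfrak g$-linear. No equivariance of the morphisms in (3) has to be checked separately.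

**Definition.** Let $\mathcal S$ be the class of $D_X$-modules that are locally finite over $\mathfrak g$ and have no $\mathfrak g$-subquotient isomorphic to $U$. (As $G$ is connected, $U$ is a simple $\mathfrak g$-module.)

For instance, for $G=\mathbb C^*$ the computation in Section 3 says that $H^e_{X_\pm}(R)\in\mathcal S$ for all $e$.

The class $\mathcal S$ is closed under submodules and quotients. It is also closed under extensions $0\to M'\to M\to M''\to0$. *Local finiteness:* let $\mathcal U(\mathfrak g)$ be the enveloping algebra and $v\in M$. The image of $\mathcal U(\mathfrak g)v$ in $M''$ is finite-dimensional. The module $\mathcal U(\mathfrak g)v\cap M'$ is finitely generated, because $\mathcal U(\mathfrak g)$ is noetherian, so it is finite-dimensional since $M'$ is locally finite. *Subquotients:* if $M_2\subset M_1\subset M$ and $M_1/M_2\cong U$, then by simplicity either $(M_1\cap M')/(M_2\cap M')\cong U$, or the quotient of the images in $M''$ is $\cong U$. Consequently the complexes with all cohomology in $\mathcal S$ form a triangulated subcategory, by the long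 exact sequence. The same argument shows that local finiteness together with the absence of $U$ passes to extensions of arbitrary $\mathfrak g$-modules.

**Proposition 9.** $H^n(p_{c+}\mathcal O_{Y_c})\in\mathcal S$ for all $n$ and all chains $c$. Hence $H^n(\mathcal Q)\in\mathcal S$ for all $n$.

## 9. The type $U$ does not occur in $p_{c+}\mathcal O_{Y_c}$

We prove Proposition 9. Let $c=(\sigma_0<\dots<\sigma_k)$, $\sigma=\sigma_0$, $\lambda\in\sigma$, $P=P_{\sigma_k}$ (which stabilizes $X_\sigma$), $L\supset T$ its Levi subgroup, $\mathfrak u=\mathrm{Lie}\,R_u(P)$, $F=G/P$, $V=F\times X$, and $Y=Y_c\subset V$, closed, smooth, of codimension $e=\mathrm{codim}_XX_\sigma$. Put $M=\mathcal H^e_Y(\mathcal O_V)$. This is the direct image of $\mathcal O_Y$ under $Y\hookrightarrow V$, so up to a shift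
$$p_{c+}\mathcal O_Y=R\mathrm{pr}_{X*}(\Omega^\bullet_{V/X}\otimes M),$$
with $D_X$ acting through $M$. Its cohomology is the hypercohomology of $\Omega^\bullet_{V/X}\otimes M$ on $V$, since $X$ is affine.

**Step 1: replace the action of $\mathfrak g$ through $D_X$ by one that integrates to $G$.** The operators $1\otimes\xi_X$ move only the $X$-direction of $V$, while $G$ acts diagonally on $V$. We show that the difference does not matter in cohomology.

*The sheaf $M$ is $G$-equivariant.* Let $a,p:G\times V\to V$ be the action and the projection. Since $a^{-1}Y=p^{-1}Y=G\times Y$, flat base change gives $a^*M\cong\mathcal H^e_{G\times Y}(\mathcal O_{G\times V})\cong p^*M$, and these are isomorphisms of $D_{G\times V}$-modules. The derivative of this structure is the action of $\xi_V=\xi_F+\xi_X$ through $D_V$. Concretely, the $\mathbb C[\varepsilon]$-point $1+\varepsilon\xi$ of $G$ acts on $V\times\mathrm{Spec}\,\mathbb C[\varepsilon]$ by an automorphism that is the identity on the underlying space; it acts on $\mathcal O_V\otimes\mathbb C[\varepsilon]$ by $1+\varepsilon\xi_V$.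 By functoriality of $\mathcal H^e_Y$ it acts on $M\otimes\mathbb C[\varepsilon]$ by $1+\varepsilon\,\mathcal H^e_Y(\xi_V)$, and $\mathcal H^e_Y(\xi_V)$ is how $\xi_V\in D_V$ acts on $M$.

*Two actions.* Write $\Omega^\bullet_{V/X}\otimes M=\mathrm{pr}_F^{-1}\Omega^\bullet_F\otimes_{\mathrm{pr}_F^{-1}\mathcal O_F}M$. It carries two $\mathfrak g$-actions commuting with the differential: $1\otimes\xi_X$, coming from $D_X$, and
$$L_\xi=L_{\xi_F}\otimes1+1\otimes(\xi_F+\xi_X),$$
the derivative of its natural $G$-equivariant structure. Their difference is given by Cartan's formula: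
$$L_{\xi_F}\otimes1+1\otimes\xi_F=d\,\iota_{\xi_F}+\iota_{\xi_F}d. \tag{4}$$
To check (4) in local coordinates $y_i$ on $F$, use $d(\omega\otimes m)=d\omega\otimes m+\sum dy_i\wedge\omega\otimes\partial_im$. Then
$$(d\iota_{\xi_F}+\iota_{\xi_F}d)(\omega\otimes m)=L_{\xi_F}\omega\otimes m+\sum_i\big(dy_i\wedge\iota_{\xi_F}\omega+\iota_{\xi_F}(dy_i\wedge\omega)\big)\otimes\partial_im ,$$
and the bracket equals $\xi_F(y_i)\,\omega$, so the sum is $\omega\otimes\xi_Fm$. All these are operators on sheaves, so they act on the Čech complex of any affine open cover of $V$. There $\iota_{\xi_F}$ (with the usual sign) is a homotopy between the two actions. So the two actions agree on hypercohomology.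

*The spectral sequence.* The spectral sequence of the stupid filtration of $\Omega^\bullet_{V/X}\otimes M$ is compatible with $L_\xi$. Therefore, as a $\mathfrak g$-module, $H^n(p_{c+}\mathcal O_Y)$ has a finite filtration whose graded pieces are subquotients of the terms
$$E_1^{a,b}=H^b(V,\Omega^a_{V/X}\otimes M),$$
with $\mathfrak g$ acting by $L_\xi$. These are cohomology groups of $G$-equivariant quasi-coherent sheaves, hence rational $G$-modules, and $L_\xi$ is the derivative of the $G$-action. Indeed, $1+\varepsilon\xi$ acts on the sheaf tensored with $\mathbb C[\varepsilon]$ by $1+\varepsilon L_\xi$ over the identity of the underlying space, so it acts on Čech cohomology tensored with $\mathbb C[\varepsilon]$ by the operator induced by $1+\varepsilon L_\xi$. As $G$ is connected reductive, $E_1^{a,b}$ is a direct sum of simple $\mathfrak g$-modules that are finite-dimensional. If $\mathrm{Hom}_G(U,E_1^{a,b})=0$, none of them is $U$, and then no subquotient contains $U$ either. So it suffices to prove $\mathrm{Hom}_G(U,E_1^{a,b})=0$ for all $a,b$.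

**Step 2: express $\mathrm{Hom}_G(U,E_1^{a,b})$ as cohomology of $P$.** Under $V\cong G\times^PX$, $[g,x]\mapsto(gP,gx)$, a $G$-equivariant quasi-coherent sheaf on $V$ corresponds to a $P$-equivariant one on $X$, its restriction to $\{eP\}\times X$. The sheaf $\Omega^a_{V/X}$ corresponds to $\wedge^a(\mathfrak g/\mathfrak p)^*\otimes R$. For $M$, pull back along the smooth map $G\times X\to V$, $(g,x)\mapsto(gP,gx)$. The preimage of $Y$ is $G\times X_\sigma$, so by flat base change the pullback of $M$ is $\mathcal H^e_{G\times X_\sigma}(\mathcal O_{G\times X})$, and $M$ corresponds to the $P$-equivariant $R$-module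
$$N=H^e_{X_\sigma}(R).$$
As $G\times^PX\to G/P$ is affine, $E_1^{a,b}=R^b\mathrm{ind}_P^G(\wedge^a(\mathfrak g/\mathfrak p)^*\otimes N)$ (Jantzen, *Representations of Algebraic Groups*, I.5.12). By the tensor identity we may move $U^*$ inside the induction. The spectral sequence $H^s(G,R^b\mathrm{ind}_P^G(-))\Rightarrow H^{s+b}(P,-)$ (Jantzen I.4.5, I.4.8) degenerates because $G$ is reductive, so that $H^s(G,-)=0$ for $s>0$. Together,
$$\mathrm{Hom}_G(U,E_1^{a,b})=H^b(P,E),\qquad E=U^*\otimes\wedge^a(\mathfrak g/\mathfrak p)^*\otimes N. \tag{5}$$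

**Step 3: bound $H^b(P,E)$ by $T$-weights.** We show that $H^b(P,E)$ is a subquotient of $(\wedge^b\mathfrak u^*\otimes E)^L$. The variety $P/L\cong R_u(P)$ is an affine space, with cotangent space $\mathfrak u^*$ at the base point, as an $L$-module. By the Poincaré lemma for polynomial forms, its algebraic de Rham complex is a $P$-equivariant resolution of $\mathbb C$, and its terms are $\mathrm{ind}_L^P(\wedge^b\mathfrak u^*)$. Tensoring with $E$ and using the tensor identity gives a resolution of $E$ by the modules $\mathrm{ind}_L^P(\wedge^b\mathfrak u^*\otimes E)$. Since $P/L$ is affine, $\mathrm{ind}_L^P$ is exact, so $H^s(P,\mathrm{ind}_L^P(-))=H^s(L,-)$, which vanishes for $s>0$ as $L$ is reductive; for $s=0$ it is the space of $L$-invariants. Hence $H^*(P,E)$ is the cohomology of a complex with terms $(\wedge^b\mathfrak u^*\otimes E)^L$, and these are contained in $(\wedge^b\mathfrak u^*\otimes E)^T$.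

**Step 4: the weight equation.** Suppose $\mathrm{Hom}_G(U,E_1^{a,b})\ne0$. Then $0$ is a $T$-weight of $\wedge^b\mathfrak u^*\otimes U^*\otimes\wedge^a(\mathfrak g/\mathfrak p)^*\otimes N$. The weights of $\mathfrak u^*$ are the negatives of the roots of $\mathfrak u$, and those of $(\mathfrak g/\mathfrak p)^*$ are the roots of $\mathfrak u$. So there are a weight $\nu$ of $N$, an index $i$, and sets $\mathcal A,\mathcal A'$ of roots of $\mathfrak u$ with $-\sum_{\mathcal A}\rho-\chi_i+\sum_{\mathcal A'}\rho+\nu=0$, that is,
$$\nu=\chi_i-\sum_{\rho\in S}\rho,\qquad S=(-\mathcal A)\sqcup\mathcal A'\subset\Omega. \tag{6}$$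
The union is disjoint because $-\mathcal A$ consists of negative roots and $\mathcal A'$ of positive ones. So the subsets $S$ of the definition arise from the cohomology of $P$ (the part $-\mathcal A$) and from the differential forms on $G/P$ (the part $\mathcal A'$).

**Step 5: the contradiction.** By hypothesis $\nu=\sum a_j\gamma_j$ with $-1<a_j\le0$. Terms with $\langle\lambda,\gamma_j\rangle\le0$ contribute $\ge0$ to $\langle\lambda,\nu\rangle$, so
$$\langle\lambda,\nu\rangle\ \ge\sum_{\langle\lambda,\gamma_j\rangle>0}a_j\langle\lambda,\gamma_j\rangle\ >\ -\sum_{\langle\lambda,\gamma_j\rangle>0}\langle\lambda,\gamma_j\rangle .$$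
The last inequality is strict because by (A), as $\lambda\ne0$, some $\langle\lambda,\gamma_j\rangle$ is positive.

On the other hand, $X_\sigma$ is cut out by the $x_j$ with $\langle\lambda,\gamma_j\rangle\ge0$, so as a $T$-module
$$N=\mathbb C[x_j:\langle\lambda,\gamma_j\rangle<0]\otimes\bigotimes_{\langle\lambda,\gamma_j\rangle\ge0}x_j^{-1}\mathbb C[x_j^{-1}].$$
Its weights are $\nu=\sum_{\langle\lambda,\gamma_j\rangle<0}n_j\gamma_j-\sum_{\langle\lambda,\gamma_j\rangle\ge0}(1+n_j)\gamma_j$ with $n_j\ge0$, so $\langle\lambda,\nu\rangle\le-\sum_{\langle\lambda,\gamma_j\rangle>0}\langle\lambda,\gamma_j\rangle$. This contradicts the strict inequality. So $\mathrm{Hom}_G(U,E_1^{a,b})=0$, and $H^n(p_{c+}\mathcal O_{Y_c})\in\mathcal S$. The statement on $\mathcal Q$ follows, since $\mathcal Q$ lies in the triangulated subcategory generated by the $p_{c+}\mathcal O_{Y_c}$. $\square$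

For $SL_2$ and $W=(\mathbb C^2)^n$ the contradiction is concrete: with $\lambda$ the positive coroot, every weight of $N$ is $\le-n$, while (6) gives $\nu\ge-k-2$, so $U=S^k\mathbb C^2$ is excluded when $k+2<n$.

## 10. Local cohomology of $R^G_\chi$

**Proof of Theorem 2.** The modules $H^i_Z(R)$ and $H^j_{\{0\}}(R)$ are rational $G$-modules, and the derivative of the $G$-action is the action of $\mathfrak g$ through $D(X)$. For $Z$ this is visible on the Čech complex of Lemma 3, where $\xi_X$ acts on each localization as a derivation; for $\{0\}$ it follows by functoriality, as for $M$ in Section 9. Since $G$ is connected, $\mathrm{Hom}_G(U,-)=\mathrm{Hom}_{\mathfrak g}(U,-)$ on rational $G$-modules, and this functor is exact. The triangle (3) gives the exact sequence of $D(X)$-modules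
$$H^i(\mathcal Q)\to H^i_Z(R)\to H^{i+\dim G}_{\{0\}}(R)\to H^{i+1}(\mathcal Q), \tag{7}$$
and $H^j_{\{0\}}(R)=0$ for $j\ne d$.

**Step 1: degrees $i\ne d-\dim G$.** By (7), $H^i_Z(R)$ is a quotient of $H^i(\mathcal Q)$, so it lies in $\mathcal S$ by Proposition 9. Hence $\mathrm{Hom}_G(U,H^i_Z(R))=0$, and $H^i_{\mathfrak m}(R^G_\chi)=0$ by Lemma 3.

**Step 2: degree $i=d-\dim G$.** By (7), the map $H^i_Z(R)\to H^d_{\{0\}}(R)$ has kernel a quotient of $H^i(\mathcal Q)$ and cokernel a submodule of $H^{i+1}(\mathcal Q)$, both in $\mathcal S$. It is a $\mathfrak g$-linear, hence $G$-linear map of rational $G$-modules, so it becomes an isomorphism under $\mathrm{Hom}_G(U,-)$. It is $D(X)$-linear, so it is $R$-linear and commutes with the Euler operator $\sum x_i\partial_i$, whose eigenvalues give the grading; that is, it is graded. With Lemma 3 this gives the isomorphism of Theorem 2. $\square$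

With Section 4, Theorem 1 is proved: Conjecture 6.3 is true.

Here is a check in Example 5 with $n=3$, $k=0$. There $d-\dim G=3$, and $H^3_{\mathfrak m}(S)$, for $S$ a polynomial ring on three generators of degree $2$, has Hilbert series $t^{-6}/(1-t^{-2})^3$. The module $H^6_{\{0\}}(R)=(x_1\cdots x_6)^{-1}\mathbb C[x_1^{-1},\dots,x_6^{-1}]$ is, up to the shift by $6$, the graded dual of $R$, so its invariants have series $t^{-6}$ times the series of $R^G$ in $t^{-1}$. The two agree.

## 11. One weight suffices, the canonical module, disconnected groups, and sharpness for $SL_2$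

Let $\chi_+$ be the highest weight of $U$, $2\bar\rho$ the sum of the positive roots, and $\Sigma_T=\{\sum a_i\gamma_i:-1<a_i\le0\}\subset X(T)_{\mathbb R}$, where $X(T)$ is the character lattice of $T$. In this section $\chi$ is an arbitrary irreducible character, and (A) is assumed only where stated.

**Theorem 10.**

1. $\chi$ is strongly critical for $(G,W)$ iff the single weight $\chi_++2\bar\rho$ lies in $\Sigma_T$.
2. If (A) holds, $r\ge1$, $\chi$ is strongly critical and $R^G_\chi\ne0$, then $\dim R^G_\chi=d-\dim G$, and the canonical module $\omega(R^G_\chi)$ (the graded dual of the top local cohomology) is $(R\otimes\wedge^dW\otimes U)^G$, with $\wedge^dW$ in degree $d$.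
3. Let $\hat G$ be a possibly disconnected reductive group with identity component $G$, $W$ a $\hat G$-module, and $\hat U$ an irreducible $\hat G$-module all of whose $G$-constituents are strongly critical for $(G,W)$. Then $(R\otimes\hat U^*)^{\hat G}$ is a CM $R^{\hat G}$-module.
4. Let $G=SL_2$, $W=(\mathbb C^2)^n$, $n\ge3$, $U=S^k\mathbb C^2$. Then $R^G_\chi$ is CM $\iff k\le n-3\iff\chi$ is strongly critical. For $k=n-2$, $\chi_++2\bar\rho$ lies on the boundary of $\Sigma_T$ and CM fails.

**Proof of 1.** Necessity: take $\chi_i=\chi_+$ and $S$ the set of negative roots. Sufficiency: $\Sigma_T$ is convex, and $\mathcal W$-stable because the multiset of the $\gamma_i$ is. Put $\mu=\chi_++2\bar\rho\in\Sigma_T$, a dominant weight. Given $v=\chi_i-\sum_S\rho$, choose $w\in\mathcal W$ with $wv$ dominant. Then $wv=w\chi_i-\sum_{wS}\rho$, and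
$$\mu-wv=(\chi_+-w\chi_i)+\Big(2\bar\rho+\sum_{\rho\in wS}\rho\Big)$$
is a nonnegative combination of positive roots: the first bracket is because $w\chi_i$ is a weight of $U$, the second because the negative roots in $wS$ are cancelled by terms of $2\bar\rho$.

We claim $wv$ lies in the convex hull of $\mathcal W\mu$. If not, some $\lambda\in\mathfrak a$ has $\langle\lambda,wv\rangle>\langle\lambda,w'\mu\rangle$ for all $w'\in\mathcal W$. Let $\lambda^+\in C$ be the dominant conjugate of $\lambda$. As $wv$ is dominant, $\langle\lambda^+,wv\rangle\ge\langle\lambda,wv\rangle>\langle\lambda^+,\mu\rangle$. This contradicts $\langle\lambda^+,\mu-wv\rangle\ge0$. So $wv\in\Sigma_T$, and $v\in\Sigma_T$ by $\mathcal W$-stability. $\square$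

**Proof of 2.** By Theorem 2 the only degree in which $R^G_\chi\ne0$ has nonzero local cohomology is $d-\dim G$, so this is its dimension. By graded local duality for the polynomial ring, $H^d_{\{0\}}(R)$ is $G$-equivariantly the graded dual of $\Omega^d_R=R\otimes\wedge^dW$. All graded pieces are finite-dimensional, so the graded dual of $\mathrm{Hom}_G(U,H^d_{\{0\}}(R))=(U^*\otimes H^d_{\{0\}}(R))^G$ is $(U\otimes R\otimes\wedge^dW)^G$. $\square$

**Proof of 3.** The ring $R^G$ is finite over $R^{\hat G}=(R^G)^{\hat G/G}$. Averaging over the finite group $\hat G/G$ shows that $(R\otimes\hat U^*)^{\hat G}$ is an $R^{\hat G}$-direct summand of $(R\otimes\hat U^*)^G=\bigoplus_jR^G_{\chi_j}$, where the $\chi_j$ are the characters of the $G$-constituents of $\hat U$. Each nonzero $R^G_{\chi_j}$ is CM by Theorem 1. It is torsion-free over the domain $R^G$, so its dimension is $\dim R^G$. By finiteness both statements hold over $R^{\hat G}$ too, since local cohomology and dimension do not change. So all local cohomology of the direct sum, and hence of its summand, vanishes outside degree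 $\dim R^G$. A module with this property is $0$ or CM. $\square$

**Proof of 4.** **Step 1: criticality.** We have $\Sigma_T=(-n,n)$ and $\chi_++2\bar\rho=k+2$. By part 1, $\chi$ is strongly critical iff $k+2<n$, i.e. $k\le n-3$. For $k=n-2$ the weight $\chi_++2\bar\rho=n$ is a boundary point.

**Step 2: reduce to cohomology on a Grassmannian.** View $X=\mathrm{Hom}(V,E)$ with $V=\mathbb C^2$ and $\dim E=n$. The ring $R^G$ is generated by the $2\times2$ minors, so it is the coordinate ring of the cone over $\mathrm{Gr}(2,n)$, of dimension $2(n-2)+1=2n-3$. The module $R^G_\chi$ is nonzero ($S^k\mathbb C^2$ occurs in $S^k(W)$) and torsion-free over $R^G$, so $\dim R^G_\chi=2n-3$. The nullcone is $Z=\{\mathrm{rank}\le1\}$, of dimension $n+1$ and codimension $n-1\ge2$. With $X^\circ=X\setminus Z$ we have $H^0_Z(R)=H^1_Z(R)=0$ and $H^i_Z(R)=H^{i-1}(X^\circ,\mathcal O)$ for $i\ge2$. The map $\pi:X^\circ\to\mathrm{Gr}(2,E)$ sending a homomorphism to its image is affine, with fibre $\mathrm{Iso}(V,\ell)$ over a plane $\ell\subset E$. By Peter–Weyl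
$$\pi_*\mathcal O=\bigoplus_{a_1\ge a_2}\mathbb S_aV\otimes\mathbb S_a(\mathcal L^*),$$
where $\mathcal L$ is the tautological subbundle and $a=(a_1,a_2)$ runs over pairs of integers. As an $SL_2$-module, $\mathbb S_aV\cong S^{a_1-a_2}\mathbb C^2$. By Lemma 3,
$$H^i_{\mathfrak m}(R^G_\chi)=\bigoplus_{m\in\mathbb Z}H^{i-1}\big(\mathrm{Gr}(2,n),\mathbb S_{(k+m,m)}\mathcal L^*\big)\qquad(i\ge2), \tag{8}$$
and $H^0_{\mathfrak m}=H^1_{\mathfrak m}=0$.

**Step 3: Borel–Weil–Bott.** Consider the sequence $(k+m+n,\ m+n-1,\ n-2,\dots,1)$. The cohomology in (8) is zero if two entries coincide; otherwise it is nonzero exactly in the degree equal to the number of inversions (pairs in which the earlier entry is the smaller). If the entries are distinct, each of the first two is $\ge n-1$ or $\le0$, and the first exceeds the second. So the degree is $0$, $n-2$ or $2(n-2)$. Degree $n-2$ occurs iff for some $m$ the second entry is $\le0$ and the first is $\ge n-1$, i.e. $m\le-(n-1)$ and $k+m\ge-1$. Such an $m$ exists iff $k\ge n-2$.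

**Step 4: conclude.** If $k\ge n-2$, then $H^{n-1}_{\mathfrak m}(R^G_\chi)\ne0$ with $n-1<2n-3=\dim R^G_\chi$, so $R^G_\chi$ is not CM. If $k\le n-3$, then (8) leaves only $i-1=2(n-2)$ for $i\ge2$, so only $H^{2n-3}_{\mathfrak m}$ can be nonzero and $R^G_\chi$ is CM. $\square$

For $n=3$, $k=1$ this gives $H^2_{\mathfrak m}(R^G_\chi)\ne0$, in agreement with the resolution $0\to S\to S^3\to R^G_\chi\to0$ of Example 5.
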